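\title{Multiphase-linear ranking functions without a depth bound}

\begin{abstract}
A multiphase-linear ranking function proves termination of a loop given by linear constraints by means of a finite sequence of affine functions, each of which decreases until it becomes negative and hands over to the next. For a fixed number of phases, existence can be decided in polynomial time. We show that the problem without a bound on the number of phases is decidable, that it is coNP-complete for rational data in binary encoding, and that it remains decidable when the variables range over the integers. A ranking function with $d$ phases corresponds to a vector of polynomials of degree at most $d$ with nonnegative coefficients in the left kernel of a linear matrix pencil, and the existence of such a vector in some degree is governed by local conditions at the points of the half-line $[0,\infty)$.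
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{single-path linear-constraint loop} (SLC loop) in $n\ge1$ rational variables is given by a transition polyhedron
\[
\mathcal Q=\bigl\{(x,x')\in\mathbb Q^{2n} : Bx\le \mathbf b,\ Ax+A'x'\le \mathbf c\bigr\},
\]
where $A,A',B,\mathbf b,\mathbf c$ have rational entries. From a state $x$ the loop moves to any state $x'$ with $(x,x')\in\mathcal Q$, and it stops when there is no such $x'$. A \emph{run} is a sequence of states in which consecutive states form pairs in $\mathcal Q$, and the loop \emph{terminates} if it has no infinite run. For an affine function $f:\mathbb Q^n\to\mathbb Q$ we write $\Delta f(x,x')=f(x)-f(x')$ for the amount by which $f$ drops along the transition $(x,x')$.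

The simplest proof of termination is an affine function $f$ with $f(x)\ge0$ and $\Delta f(x,x')\ge1$ on $\mathcal Q$: a nonnegative quantity cannot drop by $1$ forever. When a loop passes through several phases, no single function does this, and one uses one function per phase.

\begin{definition}\label{def:mrf}
A tuple $\langle f_1,\dots,f_d\rangle$ of affine functions $\mathbb Q^n\to\mathbb Q$ \emph{ranks} a transition $(x,x')$ if there is an index $i\in\{1,\dots,d\}$ such that
\[
\Delta f_j(x,x')\ge1\ \text{ for all } j\le i,\qquad f_j(x)\le0\ \text{ for all } j<i,\qquad f_i(x)\ge0 .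
\]
It is a \emph{multiphase-linear ranking function} (M$\Phi$RF) \emph{of depth $d$} for a set $\mathcal T\subseteq\mathbb Q^{2n}$ if it ranks every transition in $\mathcal T$.
\end{definition}

\begin{lemma}\label{lem:term}
A loop that has an M$\Phi$RF terminates.
\end{lemma}

\begin{proof}
Suppose there is an infinite run. We show by induction on $j$ that $f_j$ is negative at all late states of the run. Once $f_1,\dots,f_{j-1}$ are negative, every transition is ranked with an index $i\ge j$, so $f_j$ drops by at least $1$ in each step and becomes and stays negative. When $f_1,\dots,f_d$ are all negative, no index is available.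
\end{proof}

\begin{example}\label{ex:two}
Consider the loop $x_1\ge0$, $x_1'\le x_1+x_2$, $x_2'\le x_2-1$. The variable $x_1$ may grow while $x_2$ is positive, but $x_2$ always drops. The pair $\langle x_2+1,\,x_1\rangle$ is an M$\Phi$RF: always $\Delta(x_2+1)\ge1$, and if $x_2+1<0$ then $\Delta x_1\ge -x_2>1$ and $x_1\ge0$. Depth $1$ is impossible: a function $\lambda_1x_1+\lambda_2x_2+\gamma$ that is nonnegative for all $x_1\ge0$ and all $x_2$ has $\lambda_2=0$, and then it does not drop along the transition from $(0,0)$ to $(0,-1)$.
\end{example}

It is known that, for each fixed $d$, one can decide in polynomial time whether a given SLC loop has an M$\Phi$RF of depth $d$. The \emph{general M$\Phi$RF problem} has no depth bound: given $\mathcal Q$, decide whether $\mathcal Q$ has an M$\Phi$RF of some depth $d\ge1$. This problem is stated as open in \cite{SA}. Testing $d=1,2,\dots$ finds an M$\Phi$RF when there is one; the difficulty is to know when to stop. In Example~\ref{ex:two} each phase uses up one variable, and one might guess that the depth can be bounded in terms of the number of variables and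 constraints, which would reduce the problem to a single test. The guess is wrong: Section~\ref{sec:family} exhibits loops with two variables and three constraints whose minimal depth is arbitrarily large. The problem is nevertheless decidable.

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(i)] The general M$\Phi$RF problem is decidable.
\item[(ii)] With binary-encoded rational data, it is coNP-complete.
\item[(iii)] The problem for integer-valued variables, in which $\mathcal Q$ is replaced by $\mathcal Q\cap\mathbb Z^{2n}$, is also decidable.
\end{itemize}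
\end{theorem}

The proof removes the depth in two steps. Section~\ref{sec:mult} attaches to the loop a matrix $E(z)$ of linear polynomials and a vector $w$, and shows that M$\Phi$RFs of depth $d$ correspond to vectors $\mu(z)$ of polynomials of degree at most $d$ with nonnegative coefficients such that $\mu E=0$ and $\mu(0)w>0$ (Theorem~\ref{thm:mult}). The depth has become a degree. Section~\ref{sec:local} replaces nonnegative coefficients, a condition that involves the unknown degree, by positive values on $(0,\infty)$, and shows that positivity can be tested one point at a time (Theorem~\ref{thm:local}). The local conditions are first-order statements about real numbers, which gives (i) in Section~\ref{sec:dec}. Sections~\ref{sec:conp} and~\ref{sec:hard} prove (ii), and Section~\ref{sec:int} proves (iii).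

\section{Ranking functions as polynomial multipliers}\label{sec:mult}

Definition~\ref{def:mrf} involves the state $x$ and, through $\Delta f$, the displacement $y=x'-x$: if $f(x)=\lambda x+\gamma$, then $\Delta f=-\lambda y$. We therefore describe $\mathcal Q$ in the coordinates $(x,y)$:
\[
P=\{(x,y)\in\mathbb Q^{2n}: Ux+Vy\ge w\},\qquad U=-\binom{B}{A+A'},\quad V=-\binom{0}{A'},\quad w=-\binom{\mathbf b}{\mathbf c}.
\]
A tuple ranks $(x,y)$ if it ranks the transition $(x,x+y)$. Let $m\ge1$ be the number of rows (add the row $0\ge0$ if there are none) and $[m]=\{1,\dots,m\}$. Put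
\[
C=\{(x,y)\in\mathbb Q^{2n}:Ux+Vy\ge0\},\qquad E(z)=U+zV\in\mathbb Q[z]^{m\times n}.
\]
Then $P+C\subseteq P$. Vectors that multiply a matrix from the left are rows; inequalities between vectors hold entrywise; the degree of a vector of polynomials is the largest degree of an entry; and $\mathbb R_{\ge0}[z]$, $\mathbb Q_{\ge0}[z]$ denote the polynomials with nonnegative real or rational coefficients.

Definition~\ref{def:mrf} is a disjunction over the index $i$, which linear programming cannot handle directly. A tuple satisfies it, however, if the inequalities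
\begin{equation}\label{eq:nested}
\Delta f_1\ge1,\qquad \Delta f_{j+1}+f_j\ge1\quad(1\le j\le d-1),\qquad f_d\ge0
\end{equation}
all hold on $P$. Indeed, let $i$ be minimal with $f_i(x)\ge0$; it exists because $f_d(x)\ge0$. For $j<i$ we have $f_j(x)<0$, so $\Delta f_{j+1}\ge1-f_j(x)>1$, and with $\Delta f_1\ge1$ this gives $\Delta f_j\ge1$ for all $j\le i$. To derive the $d+1$ inequalities \eqref{eq:nested} from the constraints of $P$ one needs $d+1$ nonnegative rows $\mu_0,\dots,\mu_d$. The linear part $\lambda_j$ of $f_j$ occurs twice, as $-\lambda_jy$ in the inequality derived with $\mu_{j-1}$ and as $\lambda_jx$ in the one derived with $\mu_j$. This forces $\mu_jU=\lambda_j=-\mu_{j-1}V$, and a shift of the index is multiplication by $z$.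

\begin{definition}\label{def:multiplier}
A \emph{multiplier} for the loop is a vector $\mu\in\mathbb R_{\ge0}[z]^m$ with $\mu(z)E(z)=0$ and $\mu(0)w>0$. It is \emph{rational} if $\mu\in\mathbb Q_{\ge0}[z]^m$.
\end{definition}

For $\mu=\sum_{j=0}^d\mu_jz^j$, comparing coefficients shows that $\mu E=0$ means
\begin{equation}\label{eq:coeff}
\mu_0U=0,\qquad \mu_jU+\mu_{j-1}V=0\quad(1\le j\le d),\qquad \mu_dV=0 .
\end{equation}

\begin{theorem}\label{thm:mult}
For $d\ge1$, the loop $\mathcal Q$ has an M$\Phi$RF of depth $d$ if and only if it has a rational multiplier of degree at most $d$.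
\end{theorem}

In Example~\ref{ex:two} the constraints are $x_1\ge0$, $x_2-y_1\ge0$, $-y_2\ge1$, so $E$ has the rows $(1,0)$, $(-z,1)$, $(0,-z)$ and $w=(0,0,1)^T$. The solutions of $\mu E=0$ are the vectors $h\cdot(z^2,z,1)$ with $h\in\mathbb R[z]$, so the least degree of a multiplier is $2$, the minimal depth found above.

\begin{proof}[Proof of Theorem~\ref{thm:mult}, from multipliers to ranking functions]
Scale $\mu=\sum_{j=0}^d\mu_jz^j$ so that $\mu_0w\ge1$. Put $\lambda_j=\mu_jU$ for $0\le j\le d$ and $\lambda_{d+1}=0$. By \eqref{eq:coeff}, $\lambda_0=0$ and $\mu_jV=-\lambda_{j+1}$ for $0\le j\le d$. Since $\mu_j\ge0$, on $P$ we have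
\[
\lambda_jx-\lambda_{j+1}y=\mu_j(Ux+Vy)\ge\mu_jw\qquad(0\le j\le d).
\]
Let $f_j(x)=\lambda_jx+1+|\mu_jw|$ for $1\le j\le d$. The case $j=0$ gives $\Delta f_1=-\lambda_1y\ge1$. The cases $1\le j\le d-1$ give $f_j+\Delta f_{j+1}\ge\mu_jw+1+|\mu_jw|\ge1$, and $j=d$ gives $f_d\ge1$ in the same way. So \eqref{eq:nested} holds.
\end{proof}

For the converse we must exclude all tuples in the sense of Definition~\ref{def:mrf}, not only those satisfying \eqref{eq:nested}. We first describe what the absence of a multiplier provides. Recall \emph{Farkas' lemma}: for a matrix $M$ and a column $c$ over $\mathbb F\in\{\mathbb Q,\mathbb R\}$, exactly one of the systems ``$Mu\ge c$'' and ``$\mu\ge0$, $\mu M=0$, $\mu c>0$'' has a solution over $\mathbb F$.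

A \emph{chain of length $d$} is a sequence $x^0,y^0,y^1,\dots,y^d\in\mathbb Q^n$ with $(x^0,y^0)\in P$ and $(y^i,y^{i+1})\in C$ for $0\le i\le d-1$. One may think of $y^0$ as the displacement at $x^0$ and of $y^1,y^2,\dots$ as higher differences: the loop allows us to move the state in the direction $y^i$ if we move the displacement in the direction $y^{i+1}$.

\begin{lemma}\label{lem:alt}
If there is no rational multiplier of degree at most $d$, there is a chain of length $d$. If there is a chain of length $d$, there is no multiplier of degree at most $d$, rational or not.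
\end{lemma}

\begin{proof}
With $u_0=x^0$ and $u_{i+1}=y^i$, chains are the rational solutions of the system $Uu_0+Vu_1\ge w$, $Uu_j+Vu_{j+1}\ge0$ $(1\le j\le d)$. Write it as $Mu\ge c$. For rows $\mu_0,\dots,\mu_d$,
\[
\sum_{j=0}^d\mu_j(Uu_j+Vu_{j+1})=\mu_0Uu_0+\sum_{j=1}^d(\mu_jU+\mu_{j-1}V)u_j+\mu_dVu_{d+1},
\]
so $(\mu_0,\dots,\mu_d)M=0$ is \eqref{eq:coeff}, and $(\mu_0,\dots,\mu_d)c=\mu_0w$. The first claim is Farkas' lemma over $\mathbb Q$ and the second is Farkas' lemma over $\mathbb R$.
\end{proof}

The next lemma shows that a chain defeats every tuple of $d$ functions. It imitates the proof of Lemma~\ref{lem:term}, with a polynomial curve $x^0+sy^0+s^2y^1+\cdots$ in place of the run. The several base points and the integer $K$ are needed only in Section~\ref{sec:int}; on first reading take $L=K=1$.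

\begin{lemma}\label{lem:chain}
Let $x^0,y^0,\dots,y^d\in\mathbb Q^n$, let $(x^0,y^0)=\sum_{l=1}^L\alpha_l(p_l,q_l)$ be a convex combination of points of $\mathbb Q^{2n}$, let $K\ge1$ be an integer, and let $\mathbb N_K=\{0,K,2K,\dots\}$. No tuple $\langle f_1,\dots,f_d\rangle$ ranks all the points
\[
\bigl(p_l(t),q_l(t)\bigr)=(p_l,q_l)+\sum_{i=0}^{d-1}t_i\,(y^i,y^{i+1}),\qquad 1\le l\le L,\quad t\in\mathbb N_K^d .
\]
\end{lemma}

\begin{proof}
Suppose that a tuple with $f_j(x)=\lambda_jx+\gamma_j$ ranks them all. For $s\in\mathbb N_K$ and $0\le j\le d$ let $T_j(s)$ be the set of $t\in\mathbb N_K^d$ with $t_i=s^{i+1}$ for all $i<j$; the coordinates $t_j,\dots,t_{d-1}$ are free. Then $T_0(s)\supseteq T_1(s)\supseteq\dots\supseteq T_d(s)\neq\emptyset$. We prove by induction on $j=1,\dots,d$: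
\begin{itemize}
\item[$(\ast_j)$] for all large $s\in\mathbb N_K$, all $t\in T_j(s)$ and all $l$, we have $f_j(p_l(t))<0$.
\end{itemize}
Assume $(\ast_1),\dots,(\ast_{j-1})$, let $s$ be large and let $t\in T_{j-1}(s)$. Then $f_1,\dots,f_{j-1}$ are negative at each $p_l(t)$, so each point $(p_l(t),q_l(t))$ is ranked with an index at least $j$, and $-\lambda_jq_l(t)=\Delta f_j\ge1$. Put $a_i=\lambda_jy^i$ and average with the weights $\alpha_l$; since $\sum_l\alpha_lq_l=y^0$, we get $a_0+\sum_{i=0}^{d-1}a_{i+1}t_i\le-1$. On $T_{j-1}(s)$ this reads
\[
\varphi(s)+\sum_{i=j-1}^{d-1}a_{i+1}t_i\le-1,\qquad\text{where }\varphi(s)=\sum_{i=0}^{j-1}a_is^i .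
\]
The coordinates $t_{j-1},\dots,t_{d-1}$ are free. Letting one of them grow gives $a_j,\dots,a_d\le0$, and setting all of them to $0$ gives $\varphi(s)\le-1$. For $t\in T_j(s)$ it follows that
\[
f_j(p_l(t))=f_j(p_l)+\sum_{i<j}a_is^{i+1}+\sum_{i=j}^{d-1}a_it_i\le f_j(p_l)+s\,\varphi(s)\le f_j(p_l)-s,
\]
which is negative for large $s$ and all of the finitely many $l$. This is $(\ast_j)$. For large $s$ and $t\in T_d(s)$ all $f_j$ are negative at $p_1(t)$, so $(p_1(t),q_1(t))$ is not ranked.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:mult}, from ranking functions to multipliers]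
If there is no rational multiplier of degree at most $d$, Lemma~\ref{lem:alt} gives a chain of length $d$. The points of Lemma~\ref{lem:chain} with $L=K=1$ and $(p_1,q_1)=(x^0,y^0)$ lie in $P$ because $P+C\subseteq P$, so no tuple of $d$ functions ranks all of $P$.
\end{proof}

By Lemma~\ref{lem:alt}, a loop with a multiplier of degree at most $d$ has no chain of length $d$ and hence has a rational multiplier of degree at most $d$. This allows us to work over $\mathbb R$.

\begin{corollary}\label{cor:real}
The loop $\mathcal Q$ has an M$\Phi$RF of depth $d\ge1$ if and only if it has a multiplier of degree at most $d$. It has an M$\Phi$RF of some depth if and only if it has a multiplier.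
\end{corollary}

\section{Two variables, unbounded depth}\label{sec:family}

A nonzero polynomial with nonnegative coefficients is positive on $(0,\infty)$. The converse fails, as $z^2-z+1$ shows, but it holds up to a factor that we are free to insert, since the solutions of $\mu E=0$ can be multiplied by polynomials.

\begin{lemma}[Poincar\'e]\label{lem:poincare}
If $p\in\mathbb R[z]$ is positive on $(0,\infty)$, then $(1+z)^Np$ has nonnegative coefficients for all large $N$.
\end{lemma}

\begin{proof}
The leading coefficient of $p$ is positive and $p$ has no positive root, so $p$ is a positive constant times a product of factors $z$, $z+a$ with $a>0$, and $z^2-2\kappa z\cos\theta+\kappa^2$ with $\kappa>0$ and $\cos^2\theta<1$. Products of polynomials with nonnegative coefficients have nonnegative coefficients, so it suffices to treat one factor of the last kind. Put $L=N+2$. For $0\le k\le L$ the coefficient of $z^k$ in $(1+z)^N(z^2-2\kappa z\cos\theta+\kappa^2)$ is $\binom{L-2}{k-2}-2\kappa\cos\theta\binom{L-2}{k-1}+\kappa^2\binom{L-2}{k}$, which equals $\binom Lk\frac1{L(L-1)}$ times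
\[
k(k-1)-2\kappa\cos\theta\,k(L-k)+\kappa^2(L-k)(L-k-1)=\Psi(k,L-k)-k-\kappa^2(L-k),
\]
where $\Psi(s,t)=s^2-2\kappa\cos\theta\,st+\kappa^2t^2$. The form $\Psi$ is positive definite because $\cos^2\theta<1$. Let $\varepsilon>0$ be its minimum on the segment $s,t\ge0$, $s+t=1$. Then the displayed quantity is at least $\varepsilon L^2-\max(1,\kappa^2)L$, which is positive for large $L$, uniformly in $k$.
\end{proof}

For a rational $c\ge0$ let $\mathcal L_c$ be the loop
\[
x_1\ge0,\qquad x_1'\le(1+c)x_1+x_2,\qquad x_2'\le x_2-x_1-1 .
\]
Its constraints are $x_1\ge0$, $cx_1+x_2-y_1\ge0$, $-x_1-y_2\ge1$, so $E$ has the rows $(1,0)$, $(c-z,1)$, $(-1,-z)$ and $w=(0,0,1)^T$. The equation $\mu E=0$ says $\mu_2=z\mu_3$ and $\mu_1=\mu_3-(c-z)\mu_2$, where subscripts now denote entries. Its solutions are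
\begin{equation}\label{eq:Lc}
h\cdot(p_c,\,z,\,1),\qquad h\in\mathbb R[z],\qquad p_c=z^2-cz+1 .
\end{equation}

\begin{proposition}\label{prop:family}
The loop $\mathcal L_c$ has an M$\Phi$RF if and only if $c<2$. If $c<2$, every M$\Phi$RF of $\mathcal L_c$ has depth at least $2/\sqrt{2-c}$.
\end{proposition}

\begin{proof}
If $c\ge2$, then $p_c$ has a root $\rho>0$. The first entry $hp_c$ of a multiplier has nonnegative coefficients and vanishes at $\rho$, so it is zero; then $h=0$, contradicting $\mu(0)w=h(0)>0$. If $c<2$, then $p_c>0$ on $(0,\infty)$, and $(1+z)^N(p_c,z,1)$ is a multiplier for large $N$ by Lemma~\ref{lem:poincare}.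

Let $c=2\cos\theta$ with $0<\theta\le\pi/2$, and let $q=hp_c=\sum_{k=0}^dq_kz^k$ be the first entry of a multiplier of degree at most $d$. Then $q_k\ge0$, $q_0=h(0)>0$ and $q(e^{i\theta})=0$, so $\sum_{k\ge1}q_k\sin k\theta=0$. If $d\theta<\pi$, all these sines are positive, so $q=q_0$, which has no root. Hence $d\ge\pi/\theta$. Finally $2-c=4\sin^2(\theta/2)\ge4\theta^2/\pi^2$, that is, $\pi/\theta\ge2/\sqrt{2-c}$.
\end{proof}

For $c=1$ we have $\theta=\pi/3$, so the depth is at least $3$, and $(1+z)(p_1,z,1)=(1+z^3,\,z+z^2,\,1+z)$ is a multiplier of degree $3$; the proof of Theorem~\ref{thm:mult} turns it into $\langle x_2+2,\ x_1+x_2+1,\ x_1+1\rangle$. For $c=2-4^{-k}$ the loop is written with $O(k)$ bits and needs depth at least $2^{k+1}$.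

The example contains the main idea. The degree of a multiplier for $\mathcal L_c$ cannot be bounded in advance, but whether one exists depends only on the signs of the fixed polynomials $p_c,z,1$ on $(0,\infty)$. In general the solutions of $\mu E=0$ are not the multiples of one vector, and the solution that is positive near a point $\rho$ may depend on $\rho$. The next section shows that such local solutions can be combined.

\section{A local-global principle for multipliers}\label{sec:local}

Some entries of a multiplier may be forced to vanish. If we add to Example~\ref{ex:two} a variable $x_3$ that occurs only in the constraint $x_3\ge0$, the new column of $E$ forces $\mu_4=0$. Positivity can therefore be demanded only on a set $S$ of rows, which we have to choose. For $S\subseteq[m]$ let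
\[
M_S=\{f\in\mathbb R[z]^m: fE=0,\ f_i=0\ \text{for } i\notin S\},
\]
a module over $\mathbb R[z]$. We use repeatedly that $qf\in M_S$ with $0\ne q\in\mathbb R[z]$ and $f\in\mathbb R[z]^m$ implies $f\in M_S$. We call $f$ \emph{$S$-positive} (\emph{$S$-nonnegative}) on a set $I\subseteq\mathbb R$ if $f_i(\rho)>0$ (respectively $\ge0$) for all $i\in S$ and $\rho\in I$. Consider two conditions.
\begin{itemize}
\item[$(\mathrm A_S)$] For every $\rho>0$ there is $f\in M_S$ that is $S$-positive at $\rho$.
\item[$(\mathrm B_S)$] There are $f\in M_S$ and $\delta>0$ such that $f$ is $S$-nonnegative on $(0,\delta)$ and $f(0)w>0$.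
\end{itemize}

\begin{theorem}\label{thm:local}
A multiplier exists if and only if $(\mathrm A_S)$ and $(\mathrm B_S)$ hold for some $S\subseteq[m]$.
\end{theorem}

Necessity is immediate: a multiplier $\mu$ witnesses $(\mathrm B_S)$ for every $S$ with $\mu\in M_S$, and if $S$ is the set of its nonzero entries, then $\mu$ is $S$-positive on $(0,\infty)$ and witnesses $(\mathrm A_S)$ at every $\rho$.

Neither condition can be dropped. For $\mathcal L_c$ with $c\ge2$ and $S=[3]$, the vector $(p_c,z,1)$ witnesses $(\mathrm B_S)$, but there is no multiplier; for $c=2$ this vector is even $S$-nonnegative on $(0,\infty)$, so strict positivity in $(\mathrm A_S)$ is essential. For the nonterminating loop $x\ge1$, $x'\le x$ we have $E=(1,-z)^T$ and $w=(1,0)^T$; the module $M_{[2]}$ consists of the multiples of $(z,1)$, so $(\mathrm A_{[2]})$ holds while $f(0)w=0$ for all $f\in M_{[2]}$.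

For sufficiency we need one $F\in M_S$ that is $S$-positive on all of $(0,\infty)$ and has $F(0)w>0$; Lemma~\ref{lem:poincare} then finishes the proof. Condition $(\mathrm A_S)$ provides an $S$-positive element on a neighborhood of each $\rho>0$. Two difficulties remain. The neighborhoods may shrink as $\rho\to0$ or $\rho\to\infty$, so the two ends need an extra argument; and elements that are positive on overlapping intervals must be glued without changing the value at $0$.

\subsection{Generators of bounded degree}

To treat the ends we need a description of the values $f(\rho)$, $f\in M_S$, that is uniform in $\rho$. The elements of $M_S$ of degree at most $n$ are the solutions of a homogeneous linear system with rational coefficients in $m(n+1)$ unknowns. Let $g_1,\dots,g_r\in\mathbb Q[z]^m$ be a basis of its rational solutions; it is also a basis of its real solutions. Let $G=G_S$ be the $r\times m$ matrix with rows $g_1,\dots,g_r$. It is computable by Gaussian elimination, and $r=r_S\le m(n+1)$.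

\begin{lemma}\label{lem:gen}
$M_S=\{hG:h\in\mathbb R[z]^r\}$. Consequently $\{f(\rho):f\in M_S\}=\{hG(\rho):h\in\mathbb R^r\}$ for every real $\rho$.
\end{lemma}

\begin{proof}
We show by induction on $e=\deg f$ that each $f\in M_S$ has the form $hG$. For $e\le n$ this holds with constant $h$. Let $e>n$ and $f=\sum_{j\le e}\phi_jz^j$ with $\phi_j\in\mathbb R^m$. Put $f^{(j)}=\sum_{i\le j}\phi_iz^i$ and $a_j=\phi_jV\in\mathbb R^n$. By \eqref{eq:coeff} all coefficients of $f^{(j)}E$ up to $z^j$ vanish, so $f^{(j)}E=a_jz^{j+1}$: a truncation fails to lie in $M_S$ only by one error term, and these error terms lie in a space of dimension $n$. Among the $n+1$ vectors $a_0,\dots,a_n$ some $a_k$ is a linear combination $\sum_{j<k}c_ja_j$ of its predecessors (for $k=0$ this means $a_0=0$). Let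
\[
g=f^{(k)}-\sum_{j<k}c_jz^{k-j}f^{(j)} .
\]
Then $gE=(a_k-\sum_{j<k}c_ja_j)z^{k+1}=0$, the entries of $g$ outside $S$ vanish, $\deg g\le k\le n$, and $g(0)=f(0)$. So $f=g+zf'$ with $f'\in M_S$ and $\deg f'\le e-1$, and both $g$ and $f'$ have the required form. For the second statement, $f(\rho)=h(\rho)G(\rho)$ if $f=hG$, and $hG\in M_S$ for constant $h$.
\end{proof}

\subsection{The ends of the half-line}

By Lemma~\ref{lem:gen}, $(\mathrm A_S)$ asks for a vector $h\in\mathbb R^r$ for each $\rho$. The next lemma shows that near an end such vectors can be chosen to depend rationally on $\rho$, so that clearing denominators produces an element of $M_S$. We use the following fact: if $\{h\in\mathbb R^r:Hh\le b\}$ is nonempty and bounded, every linear function attains its maximum at a vertex, and every vertex equals $H_J^{-1}b_J$ for some set $J$ of $r$ rows with $H_J$ invertible. Here $H_J,b_J$ are the restrictions to the rows in $J$, and in products such as $Hh$ we read $h$ as a column.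

\begin{lemma}[selection]\label{lem:select}
Let $r\ge1$, $H\in\mathbb R[z]^{k\times r}$, $b\in\mathbb R^k$, $\phi\in\mathbb R^r$, and suppose that $\{h:H(\rho)h\le b\}$ is nonempty and bounded for all $\rho\in(0,\delta)$. Then there are $h^*\in\mathbb R(z)^r$ and $\delta'>0$ such that, for $\rho\in(0,\delta')$, $h^*(\rho)$ is defined and maximizes $\phi\cdot h$ on this polytope. The same holds with $(R,\infty)$ and $(R',\infty)$ in place of $(0,\delta)$ and $(0,\delta')$.
\end{lemma}

\begin{proof}
For each $r$-set $J$ of rows whose determinant $\det H_J$ is a nonzero polynomial put $h_J=H_J^{-1}b_J\in\mathbb R(z)^r$. A rational function has finitely many zeros and poles unless it vanishes identically. So on a smaller interval these determinants have no zero, and every entry of $Hh_J-b$ and every function $\phi\cdot(h_J-h_{J'})$ has a constant sign ($+$, $-$ or $0$). On this interval the set of $J$ for which $h_J(\rho)$ lies in the polytope does not depend on $\rho$, it accounts for all vertices and is therefore nonempty, and the order of the values $\phi\cdot h_J(\rho)$ does not depend on $\rho$. Let $h^*=h_J$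 for a $J$ in this set with the largest value.
\end{proof}

\begin{lemma}\label{lem:ends}
Let $S\ne\emptyset$ and assume $(\mathrm A_S)$. Then some element of $M_S$ is $S$-positive on an interval $(0,\delta]$, and some element of $M_S$ is $S$-positive on an interval $[R,\infty)$.
\end{lemma}

\begin{proof}
For $\rho>0$ maximize $\tau$ over all $(h,\tau)$ with $h\in[-1,1]^r$, $0\le\tau\le1$ and $\tau\le(hG(\rho))_i$ for $i\in S$. This polytope contains $0$ and is bounded. By $(\mathrm A_S)$ and Lemma~\ref{lem:gen} there is $h$ with $(hG(\rho))_i>0$ for $i\in S$, and scaling it into the box shows that the maximum is positive. Let $(h^*,\tau^*)$ be given by Lemma~\ref{lem:select} near $0$, and let $q\neq0$ be a common denominator of the entries of $h^*$. Then $f=q^2h^*G\in M_S$ and $f_i(\rho)\ge q(\rho)^2\tau^*(\rho)>0$ for $i\in S$ and all small $\rho>0$, since $q$ has finitely many roots. The same argument with the second half of Lemma~\ref{lem:select} applies near $\infty$.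
\end{proof}

\subsection{Gluing}

Let $f$ be positive on an interval starting at $0$ and $g$ on an overlapping interval further right. The factor $(z/\alpha)^N$ vanishes at $0$, is small to the left of $\alpha$ and large to the right of any $\beta>\alpha$, so it switches from $f$ to $g$ inside the overlap $[\alpha,\beta]$.

\begin{lemma}[gluing]\label{lem:glue}
Let $S\ne\emptyset$, $f,g\in M_S$ and $0<\alpha<\beta<\gamma\le\infty$. Let $f$ be $S$-positive on $(0,\beta]$ and $g$ be $S$-positive on $I=[\alpha,\gamma]$, or on $I=[\alpha,\infty)$ if $\gamma=\infty$. Then for suitable $\lambda>0$ and $N\ge1$ the element $F=f+\lambda(z/\alpha)^Ng\in M_S$ satisfies $F(0)=f(0)$ and is $S$-positive on $(0,\beta]\cup I$.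
\end{lemma}

\begin{proof}
All indices $i$ range over $S$. We first fix $\lambda$ using $(0,\alpha]$, where $g$ may be negative and $f$ may vanish to high order at $0$. Write $f_i=z^{v_i}p_i$ with $p_i(0)\ne0$. Then $p_i>0$ on $(0,\alpha]$ and, by continuity, on $[0,\alpha]$. With $v=\max_iv_i$ and $a=\min_i\bigl(\alpha^{v_i}\min_{[0,\alpha]}p_i\bigr)>0$ we have $f_i(\rho)\ge a(\rho/\alpha)^{v_i}\ge a(\rho/\alpha)^v$ on $(0,\alpha]$. Let $c_0=\max_i\max_{[0,\alpha]}|g_i|$ and choose $\lambda>0$ with $\lambda c_0<a$. For every $N\ge v$ and $\rho\in(0,\alpha]$,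
\[
\lambda(\rho/\alpha)^N|g_i(\rho)|\le\lambda c_0(\rho/\alpha)^v<f_i(\rho).
\]
On $[\alpha,\beta]$ both summands of $F_i$ are positive. On the part of $I$ with $\rho\ge\beta$, where $f$ may be negative, there is $m_0>0$ with $g_i\ge m_0$ for all $i$: by compactness if $\gamma<\infty$, and for $\gamma=\infty$ because a polynomial that is positive on $[\beta,\infty)$ is constant or tends to $+\infty$. Let $e$ be the degree of $f$ and $\Lambda$ the largest of the sums $\sum_k|f_{ik}|\beta^k$, where $f_i=\sum_kf_{ik}z^k$. Then $|f_i(\rho)|\le\Lambda(\rho/\beta)^e$ for $\rho\ge\beta$. Choose $N\ge\max(1,v,e)$ with $\lambda m_0(\beta/\alpha)^N>\Lambda$, which is possible because $\beta>\alpha$. For $\rho\in I$, $\rho\ge\beta$,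
\[
\lambda(\rho/\alpha)^Ng_i(\rho)\ge\lambda m_0(\beta/\alpha)^N(\rho/\beta)^e>|f_i(\rho)| .
\]
Finally $F(0)=f(0)$ because $N\ge1$.
\end{proof}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:local}]
Assume $(\mathrm A_S)$ and $(\mathrm B_S)$. Then $S\ne\emptyset$, since $M_\emptyset=0$. Let $\mathcal B$ be the set of $\beta>0$ for which some $f\in M_S$ is $S$-positive on $(0,\beta]$ and has $f(0)w>0$. It is closed under passing to smaller positive numbers. It is nonempty: if $f$ witnesses $(\mathrm B_S)$ and $f'$ is $S$-positive near $0$ as in Lemma~\ref{lem:ends}, then $f+zf'$ is $S$-positive on some $(0,\beta]$ and has the value $f(0)$ at $0$.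

Suppose $\sigma=\sup\mathcal B<\infty$. By $(\mathrm A_S)$ some $g\in M_S$ is $S$-positive at $\sigma$, hence on an interval $[\alpha,\gamma]$ with $0<\alpha<\sigma<\gamma<\infty$. Take $\beta\in\mathcal B$ with $\alpha<\beta\le\sigma$. Lemma~\ref{lem:glue} gives $\gamma\in\mathcal B$, a contradiction. So $\mathcal B=(0,\infty)$. By Lemma~\ref{lem:ends} some $g\in M_S$ is $S$-positive on an interval $[\alpha,\infty)$ with $\alpha>0$. Lemma~\ref{lem:glue} with $\beta=\alpha+1\in\mathcal B$ and $\gamma=\infty$ gives $F\in M_S$ that is $S$-positive on $(0,\infty)$ with $F(0)w>0$. By Lemma~\ref{lem:poincare}, applied to the finitely many entries $F_i$ with $i\in S$, the vector $\mu=(1+z)^NF$ has nonnegative coefficients for large $N$, and $\mu E=0$, $\mu(0)w=F(0)w>0$.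
\end{proof}

\section{Decidability}\label{sec:dec}

Conditions $(\mathrm A_S)$ and $(\mathrm B_S)$ still quantify over polynomials of unbounded degree. With $G=G_S$ and $r=r_S$ we replace them by statements about finitely many real numbers.
\begin{itemize}
\item[$(\mathrm a_S)$] $\forall\rho>0\ \exists h\in\mathbb R^r:\ (hG(\rho))_i>0$ for all $i\in S$.
\item[$(\mathrm b_S)$] $\exists\eta,\delta>0\ \forall\rho\in(0,\delta)\ \exists h\in[-1,1]^r:\ (hG(\rho))_i\ge0$ for all $i\in S$, and $hG(0)w\ge\eta$.
\end{itemize}
If $r=0$, in particular if $S=\emptyset$, then $hG=0$ and $(\mathrm b_S)$ is false. For $r\ge1$ put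
\[
K_S(\rho)=\{h\in[-1,1]^r:(hG(\rho))_i\ge0\ \text{for } i\in S\},\qquad \mathcal V_S(\rho)=\max_{h\in K_S(\rho)}hG(0)w .
\]
Since $0\in K_S(\rho)$, we have $\mathcal V_S\ge0$, and $(\mathrm b_S)$ says that $\mathcal V_S$ stays above a positive constant as $\rho\to0^+$.

\begin{proposition}\label{prop:fo}
$(\mathrm A_S)$ is equivalent to $(\mathrm a_S)$, and $(\mathrm B_S)$ is equivalent to $(\mathrm b_S)$.
\end{proposition}

\begin{proof}
The first equivalence is the second statement of Lemma~\ref{lem:gen}. Let $f$ witness $(\mathrm B_S)$, write $f=hG$ with $h\in\mathbb R[z]^r$, and let $c\ge1$ bound all $|h_j|$ on $[0,1]$. For small $\rho>0$ the vector $h(\rho)/c$ lies in $K_S(\rho)$, and $h(\rho)G(0)w/c\to f(0)w/c>0$ as $\rho\to0^+$. So $(\mathrm b_S)$ holds with $\eta=f(0)w/(2c)$.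

Conversely assume $(\mathrm b_S)$; then $r\ge1$. Lemma~\ref{lem:select} gives $h^*\in\mathbb R(z)^r$ with $h^*(\rho)\in K_S(\rho)$ and $h^*(\rho)G(0)w=\mathcal V_S(\rho)\ge\eta$ for small $\rho>0$. The entries of $h^*$ are bounded near $0^+$, so they have no pole at $0$ and have a common denominator $q$ with $q(0)\ne0$. Then $f=q^2h^*G\in M_S$ is $S$-nonnegative on some $(0,\delta)$, and by continuity $f(0)w=q(0)^2h^*(0)G(0)w\ge q(0)^2\eta>0$.
\end{proof}

\begin{remark}\label{rem:eta}
The box and the uniform bound $\eta$ in $(\mathrm b_S)$ ensure that $h^*$ has a value at $0$ and that this value still has $h^*(0)G(0)w>0$. Positivity of $\mathcal V_S(\rho)$ for each $\rho$ is not enough. For the nonterminating loop $x\ge0$, $x\ge1$, $x'\le x$ we have $E=(1,1,-z)^T$, $w=(0,1,0)^T$, and for $S=[3]$ we may take $G$ with rows $(-1,1,0)$, $(-z,z,0)$, $(z,0,1)$. The vector $h=(\rho/2,0,1)$ has $hG(\rho)=(\rho/2,\rho/2,1)>0$ and $hG(0)w=\rho/2>0$. The first constraint of $K_S(\rho)$ gives $h_1\le2\rho$, so $\mathcal V_S(\rho)\to0$.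
\end{remark}

\begin{theorem}\label{thm:fo}
A multiplier of some degree exists if and only if $(\mathrm a_S)$ and $(\mathrm b_S)$ hold for some $S\subseteq[m]$. This condition is a finite disjunction of first-order sentences over $(\mathbb R,+,\cdot,<)$ with rational coefficients, computable from $\mathcal Q$.
\end{theorem}

\begin{proof}
Combine Theorem~\ref{thm:local} and Proposition~\ref{prop:fo}. The entries of $G_S(\rho)$ are polynomials in $\rho$ with rational coefficients computed from $U$ and $V$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]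
By Tarski's theorem there is an algorithm that decides the truth of first-order sentences over $(\mathbb R,+,\cdot,<)$ with rational coefficients. For each of the $2^m$ sets $S$ compute $G_S$ and decide $(\mathrm a_S)$ and $(\mathrm b_S)$. By Corollary~\ref{cor:real} and Theorem~\ref{thm:fo} this decides the problem.
\end{proof}

When the answer is yes, an M$\Phi$RF of minimal depth is found by solving the linear programs of Theorem~\ref{thm:mult} for $d=1,2,\dots$

\section{Short certificates for nonexistence}\label{sec:conp}

Membership in coNP means that loops without an M$\Phi$RF have certificates of this fact that can be checked in polynomial time. Theorem~\ref{thm:local} seems to require a refutation for each of the $2^m$ sets $S$. It suffices, however, to follow one decreasing sequence of sets, because a failure of $(\mathrm A_S)$ identifies rows that no multiplier in $M_S$ can use. For $\mathcal L_c$ with $c\ge2$, every element \eqref{eq:Lc} of $M_{[3]}$ has a first entry that vanishes at the root $\rho>0$ of $p_c$, so row $1$ can be removed; then $M_{\{2,3\}}=0$, and $(\mathrm B_{\{2,3\}})$ fails.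

\begin{definition}\label{def:removable}
A set $T$ with $\emptyset\ne T\subseteq S$ is \emph{removable from $S$} if there are $\rho>0$ and a column $\nu\in\mathbb R^m$ with $\nu_i>0$ for $i\in T$, $\nu_i=0$ for $i\notin T$, and $G_S(\rho)\nu=0$. It is \emph{simply removable} if, for such a $\rho$, the submatrix of $G_S(\rho)$ formed by the columns in $T$ has a one-dimensional kernel.
\end{definition}

Recall \emph{Gordan's theorem}: for a real matrix $M$ with at least one column, either there is a row $h$ with all entries of $hM$ positive, or there is a column $\nu\ge0$, $\nu\ne0$, with $M\nu=0$.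

\begin{lemma}\label{lem:remove}
\begin{itemize}
\item[(i)] If $T$ is removable from $S$ and $\mu\in M_S$ has nonnegative coefficients, then $\mu\in M_{S\setminus T}$.
\item[(ii)] If $(\mathrm A_S)$ fails, some $T$ is simply removable from $S$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Writing $\mu=hG_S$ gives $\mu(\rho)\nu=h(\rho)G_S(\rho)\nu=0$. All terms $\mu_i(\rho)\nu_i$ are nonnegative, so $\mu_i(\rho)=0$ for $i\in T$, and a polynomial with nonnegative coefficients and a positive root is zero.

(ii) Here $S\neq\emptyset$, and $(\mathrm a_S)$ fails at some $\rho>0$. Gordan's theorem, applied to the columns of $G_S(\rho)$ in $S$, gives $\nu\ge0$, $\nu\ne0$, supported in $S$, with $G_S(\rho)\nu=0$. Choose such a $\nu$ with minimal support $T$. Suppose that a vector $\nu'$ supported in $T$, not a multiple of $\nu$, has $G_S(\rho)\nu'=0$. Replacing $\nu'$ by $-\nu'$ if necessary, it has a positive entry; with $\tau=\min\{\nu_i/\nu'_i:\nu'_i>0\}$ the vector $\nu-\tau\nu'$ is nonnegative, nonzero, in the kernel, and has smaller support, a contradiction.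
\end{proof}

\begin{proposition}\label{prop:elim}
The following are equivalent.
\begin{itemize}
\item[(1)] The loop has no M$\Phi$RF.
\item[(2)] There are sets $S_0=[m]$ and $S_k=S_{k-1}\setminus T_k$ $(1\le k\le t)$, with $0\le t\le m$ and $T_k$ simply removable from $S_{k-1}$, such that $(\mathrm B_{S_t})$ fails.
\item[(3)] The same as \emph{(2)} with ``removable'' in place of ``simply removable''.
\end{itemize}
\end{proposition}

\begin{proof}
Assume (1). Starting from $[m]$, remove sets as in Lemma~\ref{lem:remove}(ii) while $(\mathrm A_S)$ fails. This ends after at most $m$ steps, since $(\mathrm A_\emptyset)$ holds trivially. If $(\mathrm B_{S_t})$ held for the last set, Theorem~\ref{thm:local} would give a multiplier. So (2) holds, and (2) implies (3). Assume (3). A multiplier lies in $M_{[m]}$, hence in $M_{S_t}$ by repeated use of Lemma~\ref{lem:remove}(i), and it would witness $(\mathrm B_{S_t})$. So there is none, which is (1) by Corollary~\ref{cor:real}.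
\end{proof}

It remains to certify the steps. The number $\rho$ is in general irrational, so it is not part of the certificate; the certificate names submatrices, and the verifier decides a question about univariate polynomials. Each $G_S$ is computable in polynomial time and has entries of degree at most $n$. The determinant of a $k\times k$ matrix of rational polynomials of degree at most $n$ has degree at most $kn$ and is computed in polynomial time by evaluation at $kn+1$ integers and interpolation. Below $G=G_S$, and $G_{I,T}$ is the submatrix with rows in $I$ and columns in $T$.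

\begin{lemma}\label{lem:certT}
Let $\emptyset\ne T\subseteq S$. For a set $I$ of $|T|-1$ rows of $G$ and $j\in T$ put $D_j=(-1)^{\operatorname{pos}(j)}\det G_{I,T\setminus\{j\}}$, where $\operatorname{pos}(j)$ is the position of $j$ in $T$ and an empty determinant is $1$. For $\sigma\in\{1,-1\}$ consider the statement
\begin{equation}\label{eq:certT}
\exists\rho>0:\quad \sigma D_j(\rho)>0\ \ (j\in T),\qquad \sum_{j\in T}G_{kj}(\rho)D_j(\rho)=0\ \ (1\le k\le r).
\end{equation}
If \eqref{eq:certT} holds, $T$ is removable from $S$. If $T$ is simply removable from $S$, then \eqref{eq:certT} holds for some $I$ and $\sigma$. The statement \eqref{eq:certT} is decidable in polynomial time.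
\end{lemma}

\begin{proof}
If \eqref{eq:certT} holds, take $\nu_j=\sigma D_j(\rho)$ for $j\in T$ and $\nu_j=0$ otherwise. Let $T$ be simply removable, with $\rho$ and $\nu$ as in Definition~\ref{def:removable}. The columns of $G(\rho)$ in $T$ form a matrix of rank $|T|-1$; let $I$ be a set of $|T|-1$ independent rows, so that $G_{I,T}(\rho)$ has the same kernel, the line spanned by $(\nu_j)_{j\in T}$. The vector $(D_j(\rho))_{j\in T}$ is nonzero because $G_{I,T}(\rho)$ has rank $|T|-1$, and it lies in this kernel because its product with a row of $G_{I,T}(\rho)$ is, up to sign, the expansion of a determinant with a repeated row. So it is a nonzero multiple of $(\nu_j)_{j\in T}$, and $\sigma$ is the sign of the factor. Finally, \eqref{eq:certT} asks whether a system of sign conditions on univariate rational polynomials of polynomial degree and bit size has a real solution, which is decidable in polynomial time \cite{BKR,Ren}.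
\end{proof}

For the failure of $(\mathrm B_S)$ we need an upper bound on $\mathcal V_S$, and such bounds come from the dual program. Recall \emph{linear programming duality}: if $\max\{\phi\cdot h:Hh\le b\}$ is finite, it equals $\min\{\pi b:\pi\ge0,\ \pi H=\phi\}$; every feasible $\pi$ gives an upper bound $\pi b$ for the maximum (weak duality); and if $H$ has rank equal to its number $r$ of columns, the minimum is attained at a $\pi$ that vanishes outside a set $J$ of $r$ rows with $H_J$ invertible, so that $\pi_J=\phi H_J^{-1}$.

\begin{lemma}\label{lem:certB}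
Let $r\ge1$, let $\phi\in\mathbb Q^r$ be the vector $G(0)w$, and write $K_S(\rho)=\{h:H(\rho)h\le b\}$ with the $2r+|S|$ rows given by its definition. Then $(\mathrm B_S)$ fails if and only if there is an $r$-set $J$ of rows such that $\det H_J$ is a nonzero polynomial and $\pi_J=\phi H_J^{-1}\in\mathbb Q(z)^r$ satisfies $\pi_J(\rho)\ge0$ for all small $\rho>0$ and $\lim_{\rho\to0^+}\pi_J(\rho)b_J=0$. Given $J$, this can be checked in polynomial time.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:select}, $\mathcal V_S$ agrees near $0^+$ with a rational function, which is bounded and nonnegative there. So $\lim_{\rho\to0^+}\mathcal V_S(\rho)\ge0$ exists, and $(\mathrm b_S)$, equivalently $(\mathrm B_S)$, fails exactly if the limit is $0$. If $J$ is as stated, weak duality gives $0\le\mathcal V_S(\rho)\le\pi_J(\rho)b_J\to0$. Conversely let the limit be $0$. The matrix $H(\rho)$ has rank $r$ because it contains the rows of the identity matrix. So for each $\rho>0$ some $J$ satisfies $\det H_J(\rho)\ne0$, $\pi_J(\rho)\ge0$ and $\pi_J(\rho)b_J=\mathcal V_S(\rho)$. For each of the finitely many $J$ these are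 sign conditions on rational functions, so they hold for all small $\rho>0$ or fail for all small $\rho>0$. Hence one $J$ works for all small $\rho$, and $\pi_J(\rho)b_J=\mathcal V_S(\rho)\to0$.

By Cramer's rule the entries of $\pi_J$ and $\pi_Jb_J$ are quotients of polynomials computable in polynomial time. If $p,q\ne0$ have lowest-order terms $az^u$ and $a'z^{u'}$, then $p/q$ has the sign of $aa'$ near $0^+$ and tends to $0$ exactly if $u>u'$.
\end{proof}

\begin{proposition}\label{prop:conp}
The general M$\Phi$RF problem is in coNP.
\end{proposition}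

\begin{proof}
A certificate consists of triples $(T_k,I_k,\sigma_k)$ for $1\le k\le t\le m$ and, if $r_{S_t}\ge1$, a set $J$. The verifier computes $S_k$ and $G_{S_k}$, checks \eqref{eq:certT} for each $k$, and checks the condition of Lemma~\ref{lem:certB} for $S_t$; if $r_{S_t}=0$, then $(\mathrm B_{S_t})$ fails and nothing is to be checked. An accepted certificate establishes (3) of Proposition~\ref{prop:elim}, and if (2) holds an accepted certificate exists.
\end{proof}

\section{Hardness}\label{sec:hard}

We reduce from 0/1 integer feasibility: given an integer matrix $R$ and an integer vector $r_0$, is there $u\in\{0,1\}^\ell$ with $Ru\ge r_0$? This problem is NP-hard, since a clause such as $u_1\vee\neg u_2\vee u_3$ is the inequality $u_1+(1-u_2)+u_3\ge1$.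

A vector $\xi$ with $E(\rho)\xi\ge0$ is a state at which the homogeneous constraints allow the displacement $\rho\xi$, that is, multiplication of the state by $1+\rho$. The next lemma says that the absence of such vectors can guarantee a multiplier. Recall \emph{Stiemke's theorem}: for a real matrix $M$, either there is a column $\xi$ with $M\xi\ge0$ and $M\xi\ne0$, or there is a row $\nu$ with all entries positive and $\nu M=0$.

\begin{lemma}\label{lem:noeigen}
Let $w\ge0$, $w\ne0$, and suppose that for every real $\rho\ge0$ the only $\xi\in\mathbb R^n$ with $E(\rho)\xi\ge0$ is $\xi=0$. Then the loop has an M$\Phi$RF.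
\end{lemma}

\begin{proof}
Fix $\rho\ge0$. By Stiemke's theorem there is $\nu>0$ with $\nu E(\rho)=0$. We claim that $\nu=f(\rho)$ for some $f\in M_{[m]}$. Since $E(\rho)\xi=0$ forces $\xi=0$, there is a set $J$ of $n$ rows with $D(\rho)\ne0$ for $D=\det E_J\in\mathbb R[z]$. Let $J'=[m]\setminus J$ and define $f\in\mathbb R[z]^m$ by
\[
f_{J'}=\frac{D}{D(\rho)}\,\nu_{J'},\qquad f_J=-\frac1{D(\rho)}\,\nu_{J'}E_{J'}\operatorname{adj}(E_J).
\]
As $\operatorname{adj}(E_J)E_J=D\cdot\mathrm{Id}$, we get $fE=f_JE_J+f_{J'}E_{J'}=0$. Moreover $f_{J'}(\rho)=\nu_{J'}$, and $f_J(\rho)=-\nu_{J'}E_{J'}(\rho)E_J(\rho)^{-1}=\nu_J$ because $\nu_JE_J(\rho)+\nu_{J'}E_{J'}(\rho)=0$. For $\rho>0$ the claim gives $(\mathrm A_{[m]})$. For $\rho=0$ the element $f$ has positive entries near $0$ and $f(0)w=\nu w>0$, which is $(\mathrm B_{[m]})$. Apply Theorem~\ref{thm:local} and Corollary~\ref{cor:real}.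
\end{proof}

We want a loop for which such vectors $\xi$ correspond to 0/1 solutions. The system $E(\rho)\xi\ge0$ is linear in $\xi$, but the unknown $\rho$ provides one multiplication. If $s,W,Z$ are linear forms, the constraint $W(x)=s(y)$ becomes $W(\xi)=\rho s(\xi)$, the constraint $W(y)\ge Z(x)$ becomes $\rho W(\xi)\ge Z(\xi)$, and for $s(\xi)=1$ they combine to $W^2\ge Z$. So we need linear forms with $Z\ge W^2$ on a polytope and equality only at 0/1 points. In one variable $W=Z=u$ on $[0,1]$ does this. In several variables we replace the products $u_iu_j$ in $W^2$ by new variables $v_{ij}$ and use rapidly growing weights so that the gain from a fractional $u_j$ outweighs the loss in the products.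

Adding a dummy variable, we may assume that $u_1\ge1$ is among the constraints $Ru\ge r_0$. Let $\Pi$ be the set of real $(u,v)$, $v=(v_{ij})_{1\le i<j\le\ell}$, with $0\le u_i\le1$, $0\le v_{ij}\le1$, $v_{ij}\ge u_i+u_j-1$ and $Ru\ge r_0$. Put
\[
W=\sum_{i=1}^\ell6^iu_i,\qquad Z=\sum_{i=1}^\ell6^{2i}u_i+2\sum_{i<j}6^{i+j}v_{ij}.
\]

\begin{lemma}\label{lem:WZ}
On $\Pi$ we have $Z\ge W^2$, with equality if and only if $u\in\{0,1\}^\ell$ and $v_{ij}=u_iu_j$ for all $i<j$.
\end{lemma}

\begin{proof}
Expanding $W^2$ gives
\[
Z-W^2=\sum_j6^{2j}u_j(1-u_j)-2\sum_{i<j}6^{i+j}(u_iu_j-v_{ij}).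
\]
From $v_{ij}\ge0$ and $v_{ij}\ge u_i+u_j-1$ we get
\[
u_iu_j-v_{ij}\le\min\{u_iu_j,(1-u_i)(1-u_j)\}\le\min\{u_j,1-u_j\}\le2u_j(1-u_j),
\]
the last step because $\max\{u_j,1-u_j\}\ge\frac12$. Since $\sum_{1\le i<j}6^i<6^j/5$, the subtracted term is at most $\frac45\sum_j6^{2j}u_j(1-u_j)$. Hence $Z-W^2\ge\frac15\sum_j6^{2j}u_j(1-u_j)\ge0$, and equality forces $u\in\{0,1\}^\ell$. For such $u$ we have $Z-W^2=2\sum_{i<j}6^{i+j}(v_{ij}-u_iu_j)$ and $v_{ij}\ge\max(0,u_i+u_j-1)=u_iu_j$, so equality holds exactly if all $v_{ij}=u_iu_j$.
\end{proof}

The loop has the state $x=(u,v,s)\in\mathbb Q^n$ with $n=\ell+\binom\ell2+1$. We regard $W$, $Z$ and $s$ as linear forms on the state space. With $y=x'-x$ the constraints are: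
\begin{itemize}
\item[(1)] on $x$, the homogenized constraints of $\Pi$: $0\le u_i\le s$, $0\le v_{ij}\le s$, $v_{ij}\ge u_i+u_j-s$, $Ru\ge r_0s$;
\item[(2)] $W(x)-s(y)\ge0$ and $s(y)-W(x)\ge0$;
\item[(3)] $W(y)-Z(x)\ge0$;
\item[(4)] $s(y)\ge1$.
\end{itemize}
Only (4) is inhomogeneous, so $w$ is the last unit vector. The loop is computed from $R,r_0$ in polynomial time.

\begin{proposition}\label{prop:hard}
This loop has an M$\Phi$RF if and only if $Ru\ge r_0$ has no solution $u\in\{0,1\}^\ell$.
\end{proposition}

\begin{proof}
Let $u$ be a 0/1 solution. Put $v_{ij}=u_iu_j$, $\xi=(u,v,1)$ and $\rho=W(\xi)$; then $\rho\ge6$ because $u_1=1$, which is the purpose of the dummy variable. At $(x,y)=(\xi,\rho\xi)$ the constraints (1) hold since $(u,v)\in\Pi$, (2) holds since $W(\xi)=\rho s(\xi)$, and (3) holds since $\rho W(\xi)=W(\xi)^2=Z(\xi)$ by Lemma~\ref{lem:WZ}. These constraints are homogeneous, so they hold at $(\tau\xi,\rho\tau\xi)$ for all $\tau\ge1$, where also $s(y)=\rho\tau\ge1$. Hence $\xi,(1+\rho)\xi,(1+\rho)^2\xi,\dots$ is an infinite run, and there is no M$\Phi$RF by Lemma~\ref{lem:term}.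

Suppose there is no 0/1 solution. Let $\rho\ge0$ and $\xi=(u,v,s)\in\mathbb R^n$ with $E(\rho)\xi\ge0$. The rows (1) give $s\ge0$, and $\xi=0$ if $s=0$. If $s>0$, scale to $s=1$. Then $(u,v)\in\Pi$, the rows (2) give $W=\rho$, and row (3) gives $W^2=\rho W\ge Z$. By Lemma~\ref{lem:WZ}, $u$ is a 0/1 solution, a contradiction. So $\xi=0$, and Lemma~\ref{lem:noeigen} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Proposition~\ref{prop:hard} reduces the complement of an NP-hard problem to the general M$\Phi$RF problem in polynomial time, so the latter is coNP-hard. It is in coNP by Proposition~\ref{prop:conp}.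
\end{proof}

\begin{remark}
The linear program of Theorem~\ref{thm:mult} has size polynomial in $d$ and the input. A polynomial bound on the minimal depth in terms of the bit size of the input would therefore put a coNP-complete problem in P and give $\mathrm P=\mathrm{NP}$. The loops $\mathcal L_c$ with $c=2-4^{-k}$ exclude such a bound directly.
\end{remark}

\section{Integer variables}\label{sec:int}

Over the integers the answer may differ from the rational one: the loop $2x=1$, $x'=x$ has no integer transition, so every tuple ranks $\mathcal Q\cap\mathbb Z^{2}$, while over the rationals it has an infinite run. Let $\mathcal Q_I$ be the convex hull of $\mathcal Q\cap\mathbb Z^{2n}$ in $\mathbb Q^{2n}$. It is a rational polyhedron, and a system of linear inequalities describing it can be computed from $\mathcal Q$ \cite{Mey,Sch}. So $\mathcal Q_I$ is again an SLC loop over the rationals. Being ranked by a given tuple is a disjunctive condition, so a tuple that ranks the integer points need not rank their convex combinations. The depth is nevertheless preserved, because the only inequality that Lemma~\ref{lem:chain}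 extracts at each stage, $\Delta f_j\ge1$, can be averaged.

\begin{theorem}\label{thm:int}
For $d\ge1$, the set $\mathcal Q\cap\mathbb Z^{2n}$ has an M$\Phi$RF of depth $d$ if and only if $\mathcal Q_I$ has one.
\end{theorem}

\begin{proof}
One direction holds because $\mathcal Q\cap\mathbb Z^{2n}\subseteq\mathcal Q_I$. For the other, suppose that $\mathcal Q_I$ has no M$\Phi$RF of depth $d$. Let $P_I$ and $C_I$ be the sets $P$ and $C$ of Section~\ref{sec:mult} for the loop $\mathcal Q_I$. The map $(x,x')\mapsto(x,x'-x)$ is a linear bijection that maps $\mathbb Z^{2n}$ onto itself, so $P_I$ is the convex hull of $P\cap\mathbb Z^{2n}$; moreover $P_I\subseteq P$ since $P$ is convex. By Theorem~\ref{thm:mult} and Lemma~\ref{lem:alt} there are $x^0,y^0,\dots,y^d\in\mathbb Q^n$ with $(x^0,y^0)\in P_I$ and $(y^i,y^{i+1})\in C_I$ for $0\le i\le d-1$. Write $(x^0,y^0)$ as a convex combination of points $(p_l,q_l)\in P\cap\mathbb Z^{2n}$, and let $K\ge1$ be an integer such that all $Ky^i$ are integral. The points $(p_l(t),q_l(t))$, $t\in\mathbb N_K^d$, of Lemma~\ref{lem:chain} are integral, and they lie in $P_I+C_I\subseteq P_I\subseteq P$.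 By that lemma no tuple of $d$ functions ranks all of them, so $\mathcal Q\cap\mathbb Z^{2n}$ has no M$\Phi$RF of depth $d$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(iii)]
Compute $\mathcal Q_I$ and apply the algorithm of part (i) to it. The answer is correct by Theorem~\ref{thm:int}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BKR} Ben-Or, Kozen and Reif, 1986.

\bibitem{Mey} Meyer, 1974.

\bibitem{Ren} Renegar, 1992.

\bibitem{Sch} Schrijver, \emph{Theory of Linear and Integer Programming}.

\bibitem{SA} \emph{Static Analysis}, doi:10.1007/978-3-030-32304-2,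
\texttt{https://springerlink.bibliotecabuap.elogim.com/}\allowbreak\texttt{content/pdf/}\allowbreak\texttt{10.1007/978-3-030-32304-2.pdf}.

\end{thebibliography}
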